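\title{Haar measure on hypergroups by covering and packing}

\begin{abstract}
We prove that every hypergroup in the sense of Dunkl, Jewett and Spector admits a left Haar measure. To a nonnegative function $f$ with compact support and a symmetric bump $\varphi$ near the identity we attach two numbers: the least mass of translates of $\varphi$ that covers $f$, and the greatest mass that can be packed under $f$. Covering numbers are subadditive and can only decrease under translation; packing numbers are superadditive and can only increase. A duality argument shows that the two numbers agree asymptotically as the support of $\varphi$ shrinks, and their common normalized limit is a left Haar measure. The same method gives positivity, uniqueness, a limit formula and the adjoint relation for translations.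
\end{abstract}

\section{The problem and the results}\label{sec:intro}

In a hypergroup the product of two points is not a point but a probability measure, and the translate of a function is an average of its values. A locally compact group carries a measure that is invariant under left translations. We show that this remains true when translations are averages.

\subsection*{Hypergroups}

Let $K$ be a locally compact Hausdorff space. We write $C(K)$, $C_b(K)$, $C_c(K)$ for the continuous, the bounded continuous and the compactly supported continuous functions on $K$, and $C_c^+(K)$ for the nonnegative functions in $C_c(K)$. By the Riesz representation theorem, a positive Radon measure on $K$ is the same thing as a positive linear functional on $C_c(K)$; we write $\mu(f)=\int f\,d\mu$. Let $M_b(K)$ be the Banach space of bounded Radon measures, $M^1(K)$ the set of probability measures with the weak topology $\sigma(M_b(K),C_b(K))$, and $\delta_x$ the point measure at $x$. Let $\mathcal C(K)$ be the space of nonvoid compact subsets of $K$ with the Michael topology, which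 has as a subbasis the sets $\{L: L\cap V\ne\emptyset,\ L\subset W\}$ with $V,W\subset K$ open. An involution of $K$ is a map $x\mapsto\bar x$ with $\bar{\bar x}=x$. Given a continuous involution, we put $f^\vee(x)=f(\bar x)$ for functions and $A^\vee=\{\bar x:x\in A\}$ for sets, and we let $\mu^\vee$ be the image measure of $\mu$, so that $\mu^\vee(f)=\mu(f^\vee)$.

\begin{definition}\label{def:hyp}
Let $*$ be a bilinear, associative mapping on $M_b(K)$ that makes $M_b(K)$ a Banach algebra and is determined by its values on point measures: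
\begin{equation}\label{eq:conv}
\mu*\nu=\int_K\int_K\delta_x*\delta_y\,d\mu(x)\,d\nu(y)\qquad(\mu,\nu\in M_b(K)).
\end{equation}
Write $\{x*y\}=\operatorname{supp}(\delta_x*\delta_y)$. Then $(K,*)$ is a \emph{hypergroup} if the following hold.
\begin{itemize}
\item[(H1)] $\delta_x*\delta_y$ is a probability measure with compact support for all $x,y\in K$.
\item[(H2)] The map $(x,y)\mapsto\delta_x*\delta_y$ from $K\times K$ to $M^1(K)$ is continuous.
\item[(H3)] The map $(x,y)\mapsto\{x*y\}$ from $K\times K$ to $\mathcal C(K)$ is continuous.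
\item[(H4)] There are an element $e\in K$ with $\delta_x*\delta_e=\delta_e*\delta_x=\delta_x$ for all $x$, and a continuous involution $x\mapsto\bar x$ such that $(\delta_x*\delta_y)^\vee=\delta_{\bar y}*\delta_{\bar x}$ and such that $e\in\{x*y\}$ if and only if $x=\bar y$, for all $x,y\in K$.
\end{itemize}
\end{definition}

This is the framework of Dunkl, Jewett and Spector. For $f\in C(K)$ the \emph{left translate} of $f$ by $x$ is
\[
{}_xf(y)=f(x*y)=\int_K f\,d(\delta_x*\delta_y).
\]
By (H2), $(x,y)\mapsto f(x*y)$ is continuous when $f\in C_b(K)$. We use \eqref{eq:conv} only in the form $(\mu*\nu)(f)=\iint f(x*y)\,d\mu(x)\,d\nu(y)$, for $f\in C_c(K)$ and $\mu,\nu$ with compact support. Since $e\in\{e\}=\{e*e\}$, axiom (H4) gives $\bar e=e$; it also gives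
\begin{equation}\label{eq:inv}
\{\bar y*\bar x\}=\{x*y\}^\vee,\qquad f(\bar y*\bar x)=f^\vee(x*y).
\end{equation}

\begin{example}\label{ex:basic}
(i) A locally compact group is a hypergroup with $\delta_x*\delta_y=\delta_{xy}$ and $\bar x=x^{-1}$.

(ii) Let $0<\theta\le1$ and $D_\theta=\{e,a\}$, with $\bar a=a$ and $\delta_a*\delta_a=\theta\delta_e+(1-\theta)\delta_a$. The product is associative because $(\delta_a*\delta_a)*\delta_a$ and $\delta_a*(\delta_a*\delta_a)$ both equal $\theta\delta_a+(1-\theta)\delta_a*\delta_a$. For $\theta=1$ this is the group of order two.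

(iii) Let $K=[0,\infty)$ with $e=0$, $\bar x=x$ and $\delta_x*\delta_y=\frac12(\delta_{x+y}+\delta_{|x-y|})$. Extend functions on $K$ to even functions on $\mathbb R$. Then $f(x*y)=\frac12(f(x+y)+f(x-y))$, and both bracketings of $\delta_x*\delta_y*\delta_z$ send $f$ to the mean of the four numbers $f(x\pm y\pm z)$.
\end{example}

\subsection*{Haar measure}

If $f\in C_c(K)$, then ${}_xf\in C_c(K)$ (Lemma~\ref{lem:translates}). A nontrivial positive Radon measure $\omega$ on $K$ is a \emph{left Haar measure} if $\omega({}_xf)=\omega(f)$ for all $x\in K$ and $f\in C_c(K)$. A \emph{right Haar measure} is defined in the same way with the right translates $f^x(y)=f(y*x)$. On $D_\theta$ the measure $\omega=\delta_e+\theta^{-1}\delta_a$ is a left Haar measure: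
\[
\omega({}_af)=f(a)+\theta^{-1}\bigl(\theta f(e)+(1-\theta)f(a)\bigr)=f(e)+\theta^{-1}f(a).
\]
On $[0,\infty)$ Lebesgue measure is one, since $\int_0^\infty f(x*y)\,dy=\frac14\int_{\mathbb R}(f(x+y)+f(x-y))\,dy=\int_0^\infty f(y)\,dy$.

By results of Jewett and Spector, a left Haar measure is essentially unique when it exists, and it exists on commutative, on compact and on discrete hypergroups. For the general case it is stated in \cite{sub} that ``it is unknown whether each hypergroup admits a left Haar measure''. The problem is to decide this, and the answer is yes.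

\begin{theorem}\label{thm:main}
Every hypergroup $K$ admits a left Haar measure.
\end{theorem}

The proof also describes the measure. From now on functions are real-valued unless the contrary is said, and $M_c^+$ is the set of positive Radon measures on $K$ with compact support. Fix a compact neighborhood $U_0$ of $e$, and let $\mathcal N$ be the set of neighborhoods $U$ of $e$ with $U\subset U_0$. For $U\in\mathcal N$ let $\Phi_U$ be the set of \emph{symmetric bumps}
\[
\varphi\in C_c^+(K),\qquad \varphi=\varphi^\vee,\qquad \varphi(e)>0,\qquad \operatorname{supp}\varphi\subset U .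
\]
The set $\Phi_U$ is nonempty: $U\cap U^\vee$ is a neighborhood of $e$, and if $\psi\in C_c^+(K)$ has support in $U\cap U^\vee$ and $\psi(e)>0$, then $\psi+\psi^\vee\in\Phi_U$. A bump $\varphi\in\Phi_{U_0}$ defines a kernel $k$, whose dependence on $\varphi$ we suppress:
\[
k(z,y)=\varphi(\bar z*y),\qquad k_z=k(z,\cdot)={}_{\bar z}\varphi,\qquad k\mu(y)=\int k(z,y)\,d\mu(z)\quad(\mu\in M_c^+).
\]
In a group $k_z(y)=\varphi(z^{-1}y)$ is the bump moved from $e$ to $z$, and $k\mu$ is a superposition of such bumps with total weight $\mu(K)$. The \emph{covering number} of $f\in C_c(K)$ and the \emph{packing number} of $f\in C_c^+(K)$ are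
\begin{align*}
(f:\varphi)&=\inf\{\mu(K):\mu\in M_c^+,\ k\mu\ge f\},\\
[f:\varphi]&=\sup\{\mu(K):\mu\in M_c^+,\ k\mu\le f\}.
\end{align*}
We call $\mu$ a \emph{covering} of $f$ in the first case and a \emph{packing} of $f$ in the second. For a real function $a$ on $\Phi_{U_0}$, $\lim_{\varphi\to e}a(\varphi)=c$ means that for every $\eta>0$ there is $U\in\mathcal N$ with $|a(\varphi)-c|\le\eta$ for all $\varphi\in\Phi_U$.

\begin{theorem}\label{thm:props}
Let $\omega$ be any left Haar measure on a hypergroup $K$.
\begin{itemize}
\item[(a)] $\omega(f)>0$ for all $0\ne f\in C_c^+(K)$, and $\omega$ is unique up to a positive factor. The measure $\omega^\vee$ is a right Haar measure.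
\item[(b)] For every $\varphi\in\Phi_{U_0}$ and $f\in C_c^+(K)$,
\begin{equation}\label{eq:sandwich}
[f:\varphi]\,\omega(\varphi)\le\omega(f)\le(f:\varphi)\,\omega(\varphi).
\end{equation}
These bounds are asymptotically sharp: for $f\ne0$ and $\eta>0$ there is $U\in\mathcal N$ such that for all $\varphi\in\Phi_U$
\[
1-\eta\le\frac{[f:\varphi]\,\omega(\varphi)}{\omega(f)}\le1\le\frac{(f:\varphi)\,\omega(\varphi)}{\omega(f)}\le1+\eta .
\]
In particular $\omega(f)/\omega(g)=\lim_{\varphi\to e}(f:\varphi)/(g:\varphi)$ for $f,g\in C_c^+(K)\setminus\{0\}$.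
\item[(c)] $\int f(x*y)\,g(y)\,d\omega(y)=\int f(y)\,g(\bar x*y)\,d\omega(y)$ for all $x\in K$ and all real or complex $f,g\in C_c(K)$.
\end{itemize}
\end{theorem}

Of axiom (H3) we use only upper semicontinuity:
\begin{itemize}
\item[(H3$'$)] for every open $W\subset K$ the set $\{(x,y):\{x*y\}\subset W\}$ is open in $K\times K$.
\end{itemize}
This is the case $V=K$ of the subbasis of the Michael topology. Theorems~\ref{thm:main} and~\ref{thm:props} therefore hold with (H3$'$) in place of (H3).

\section{The idea in small cases}\label{sec:idea}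

\subsection*{Why count bumps}

In a hypergroup the bumps $k_z$ are not congruent. On $[0,\infty)$ we have $k_z(y)=\frac12(\varphi(y+z)+\varphi(|y-z|))$, so that $k_0(0)=\varphi(0)$, while $k_z(z)=\frac12\varphi(0)$ as soon as $2z\notin\operatorname{supp}\varphi$. But an invariant measure $\omega$ must give all of them the same integral $\omega(\varphi)$. It then gives $k\mu$ the integral $\omega(\varphi)\mu(K)$, and this traps $\omega(f)/\omega(\varphi)$ between the packing and the covering number of $f$, as in \eqref{eq:sandwich}. Neither number refers to $\omega$. If narrow bumps can follow the graph of $f$ closely, both numbers should approximate $\omega(f)/\omega(\varphi)$, and one can hope to construct $\omega$ from them.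

A translate of $k\mu$ is again of the form $k\mu'$ with $\mu'(K)=\mu(K)$ (Lemma~\ref{lem:kernel}). Hence coverings of $f$ give coverings of ${}_xf$, packings of $f$ give packings of ${}_xf$, and
\begin{equation}\label{eq:subsuper}
({}_xf:\varphi)\le(f:\varphi),\qquad[{}_xf:\varphi]\ge[f:\varphi]\qquad(f\in C_c^+(K),\ x\in K).
\end{equation}
In a group, translation by $x^{-1}$ undoes translation by $x$, so the first inequality applied twice is an equality. In a hypergroup this argument is not available, and both inequalities can be strict. On $D_\theta$ with $\theta<1$ take $U_0=D_\theta$ and $\varphi=1$. Then $k=1$, so $(f:\varphi)=\max f$ and $[f:\varphi]=\min f$. For the indicator functions of the two points we find $\max{}_a1_{\{e\}}=\theta<1=\max1_{\{e\}}$ and $\min{}_a1_{\{a\}}=1-\theta>0=\min1_{\{a\}}$. So coverings alone yield only half of the invariance. Packings yield the other half, provided that the two numbers agree.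

\subsection*{Discrete hypergroups}

Let $K$ be discrete. Then $\varphi=1_{\{e\}}$ is a symmetric bump, and $k(z,y)=(\delta_{\bar z}*\delta_y)(\{e\})$ is nonzero exactly when $z=y$, by (H4). Thus $k\mu(y)=k(y,y)\mu(\{y\})$, and the measure with masses $f(y)/k(y,y)$ is at the same time the smallest covering and the largest packing of $f$:
\[
(f:\varphi)=[f:\varphi]=\omega(f),\qquad\text{where}\quad\omega(f)=\sum_{y\in K}\frac{f(y)}{(\delta_{\bar y}*\delta_y)(\{e\})}.
\]
Now \eqref{eq:subsuper} reads $\omega({}_xf)\le\omega(f)$ and $\omega({}_xf)\ge\omega(f)$, so $\omega$ is a left Haar measure. On $D_\theta$ it is the measure $\delta_e+\theta^{-1}\delta_a$ found above.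

\subsection*{Duality}

When $e$ is not isolated the kernel is not diagonal, and there is no formula for an optimal covering. To see what replaces it, let $K$ be finite and $\varphi$ an arbitrary symmetric bump. The covering number is the value of a linear program, and the duality theorem of linear programming gives
\[
(f:\varphi)=\max\Bigl\{\sum_y f(y)\nu(y):\ \nu\ge0,\ \sum_yk(z,y)\nu(y)\le1\ \text{ for all }z\Bigr\}.
\]
Since $\varphi$ is symmetric, so is $k$, and the constraint says $k\nu\le1$: the dual solution $\nu$ is a packing of the constant function $1$. The measure $f\nu$ has total mass $(f:\varphi)$. If $f(y)$ is close to $f(z)$ whenever $k(y,z)\ne0$, then $k(f\nu)(z)=\sum_yk(y,z)f(y)\nu(y)$ is close to $f(z)\,k\nu(z)\le f(z)$. So $f\nu$ is almost a packing of $f$, with the mass of an optimal covering.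

The condition on $f$ cannot be dropped, and it concerns the support of $\varphi$, not its size. On $D_\theta$ let $\varphi(e)=1$, $\varphi(a)=t$ with $0<t\le1$, and $f=1_{\{e\}}$. Then $k(e,e)=1$, $k(e,a)=k(a,e)=t$, $k(a,a)=\theta+(1-\theta)t$. A covering satisfies $\mu(e)+t\mu(a)\ge1$, so $(f:\varphi)=1$, and $\nu=\delta_e$ is a dual solution. But $k(f\nu)(a)=t>f(a)$. A packing satisfies $t\mu(e)+k(a,a)\mu(a)\le0$, so $[f:\varphi]=0$, however small $t$ is.

The general proof needs three things: that the kernel of a bump with small support lives near the diagonal (Section~\ref{sec:supp}), the formal properties of the two numbers (Section~\ref{sec:numbers}), and the duality argument in both directions, with the Hahn--Banach theorem in place of linear programming (Section~\ref{sec:duality}).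

\section{Supports and translates}\label{sec:supp}

For $D\subset K\times K$ put $D^*=\bigcup_{(x,y)\in D}\{x*y\}$, and for $A,B\subset K$ put $A*B=(A\times B)^*$. We use without comment that a continuous nonnegative function that is positive at a point of the support of a positive measure has positive integral.

\begin{lemma}\label{lem:compact}
\begin{itemize}
\item[(a)] If $D\subset K\times K$ is compact, then $D^*$ is compact. In particular $A*B$ is compact for compact $A,B\subset K$.
\item[(b)] If $\mu,\nu\in M_c^+$, then $\mu*\nu\in M_c^+$, $\operatorname{supp}(\mu*\nu)\subset\operatorname{supp}\mu*\operatorname{supp}\nu$ and $(\mu*\nu)(K)=\mu(K)\nu(K)$.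
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $D^*$ be covered by open subsets of $K$. For $(x,y)\in D$ the compact set $\{x*y\}$ lies in a finite union $W_{x,y}$ of members of the cover. By (H3$'$), $\{x'*y'\}\subset W_{x,y}$ for all $(x',y')$ in a neighborhood of $(x,y)$. Finitely many of these neighborhoods cover $D$, and the corresponding sets $W_{x,y}$ cover $D^*$.

(b) By \eqref{eq:conv}, $\mu*\nu$ is positive on $C_c^+(K)$. The set $L=\operatorname{supp}\mu*\operatorname{supp}\nu$ is compact. If $f\in C_c(K)$ vanishes on $L$, then $f(x*y)=0$ for $x\in\operatorname{supp}\mu$, $y\in\operatorname{supp}\nu$, so $(\mu*\nu)(f)=0$; hence the support lies in $L$. If $h\in C_c(K)$ equals $1$ on $L$, then $h(x*y)=1$ for these $x,y$, so $(\mu*\nu)(K)=(\mu*\nu)(h)=\mu(K)\nu(K)$.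
\end{proof}

In a group, $w=z^{-1}y$ implies $y=zw$. We need the same rule for supports. Axiom (H4) speaks only about the point $e$, so we form the product that in a group would be $w^{-1}z^{-1}y=e$ and bracket it in two ways.

\begin{lemma}[Reversal]\label{lem:reversal}
If $w\in\{\bar z*y\}$, then $y\in\{z*w\}$.
\end{lemma}

\begin{proof}
Let $\lambda=\delta_{\bar w}*(\delta_{\bar z}*\delta_y)=(\delta_{\bar w}*\delta_{\bar z})*\delta_y$. Let $f\in C_c^+(K)$ with $f(e)>0$. The first bracketing gives $\lambda(f)=\int f(\bar w*v)\,d(\delta_{\bar z}*\delta_y)(v)$. The integrand is continuous and nonnegative, and it is positive at the point $v=w$ of $\{\bar z*y\}$ because $e\in\{\bar w*w\}$. So $\lambda(f)>0$ for all such $f$, that is, $e\in\operatorname{supp}\lambda$. The second bracketing and Lemma~\ref{lem:compact}(b) give $\operatorname{supp}\lambda\subset\{\bar w*\bar z\}*\{y\}$. Thus $e\in\{u*y\}$ for some $u\in\{\bar w*\bar z\}$, and (H4) forces $u=\bar y$. By \eqref{eq:inv}, $\bar y\in\{\bar w*\bar z\}=\{z*w\}^\vee$.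
\end{proof}

\begin{lemma}\label{lem:translates}
\begin{itemize}
\item[(a)] If $f\in C_c(K)$ and $x\in K$, then ${}_xf\in C_c(K)$.
\item[(b)] Let $f,g\in C_c^+(K)$ with $g\ne0$. There are $x_1,\dots,x_n\in K$ and $c_1,\dots,c_n\ge0$ with $f\le\sum_ic_i\;{}_{x_i}g$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The function ${}_xf$ is continuous by (H2). If ${}_xf(y)\ne0$, there is $w\in\{x*y\}\cap\operatorname{supp}f$, and Lemma~\ref{lem:reversal} with $z=\bar x$ gives $y\in\{\bar x*w\}$. So ${}_xf$ vanishes off the compact set $\{\bar x\}*\operatorname{supp}f$.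

(b) Choose $a$ with $g(a)>0$. We first show that for each $p\in K$ some translate of $g$ is positive at $p$; in a group one would translate by $ap^{-1}$. Pick $x\in\{a*\bar p\}$. Then $\bar x\in\{p*\bar a\}$ by \eqref{eq:inv}. Lemma~\ref{lem:reversal}, with $(w,z,y)=(\bar x,\bar p,\bar a)$, gives $\bar a\in\{\bar p*\bar x\}=\{x*p\}^\vee$. Hence $a\in\{x*p\}$ and ${}_xg(p)>0$. Write $x(p)$ for this $x$. The open sets $V_p=\{y:{}_{x(p)}g(y)>\frac12\,{}_{x(p)}g(p)\}$ contain $p$, so finitely many of them, $V_{p_1},\dots,V_{p_n}$, cover $\operatorname{supp}f$. Take $x_i=x(p_i)$ and $c_i=2\|f\|_\infty/{}_{x_i}g(p_i)$.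
\end{proof}

In a group, a function in $C_c(K)$ is uniformly continuous: $F(y)$ is close to $F(z)$ when $y^{-1}z$ is close to $e$. The next lemma is the substitute. It is enough that \emph{one} point of $\{\bar y*z\}$ is close to $e$.

\begin{lemma}[Localization]\label{lem:local}
Let $C\subset K$ be compact, $F:K\to\mathbb R$ continuous and $\varepsilon>0$.
\begin{itemize}
\item[(a)] If $y\in C$, $z\in K$ and $\{\bar y*z\}\cap U_0\ne\emptyset$, then $z\in C*U_0$.
\item[(b)] There is $U\in\mathcal N$ such that $|F(y)-F(z)|\le\varepsilon$ whenever $y\in C$, $z\in K$ and $\{\bar y*z\}\cap U\ne\emptyset$.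
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $w\in\{\bar y*z\}\cap U_0$, then $z\in\{y*w\}\subset C*U_0$ by Lemma~\ref{lem:reversal}.

(b) The set $D=\{(\bar y,z):y\in C,\ z\in C*U_0,\ |F(y)-F(z)|\ge\varepsilon\}$ is closed in the compact set $C^\vee\times(C*U_0)$, so $D^*$ is compact by Lemma~\ref{lem:compact}(a). If $(\bar y,z)\in D$, then $y\ne z$, so $\bar y\ne\bar z$ and $e\notin\{\bar y*z\}$ by (H4). Thus $e\notin D^*$, and $U=U_0\setminus D^*$ belongs to $\mathcal N$. Let $y\in C$ and $\{\bar y*z\}\cap U\ne\emptyset$. Then $z\in C*U_0$ by (a), and $(\bar y,z)\notin D$ because $\{\bar y*z\}\not\subset D^*$. Hence $|F(y)-F(z)|<\varepsilon$.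
\end{proof}

\section{The kernel and the two numbers}\label{sec:numbers}

We recall two facts on a continuous function $G$ on $K\times K$ and measures $\mu,\sigma\in M_c^+$. The function $y\mapsto\int G(z,y)\,d\mu(z)$ is continuous, because by compactness of $\operatorname{supp}\mu$ the difference $G(z,y)-G(z,y_0)$ tends to $0$ uniformly in $z\in\operatorname{supp}\mu$ as $y\to y_0$. The two iterated integrals of $G$ with respect to $\mu$ and $\sigma$ agree; this is the only form of Fubini's theorem that we use.

\begin{lemma}\label{lem:kernel}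
Let $U\in\mathcal N$, $\varphi\in\Phi_U$ and $\mu,\sigma\in M_c^+$.
\begin{itemize}
\item[(a)] $k$ is continuous, $0\le k\le\|\varphi\|_\infty$, and $k(z,z)>0$ for all $z$.
\item[(b)] If $k(y,z)\ne0$, then $\{\bar y*z\}\cap U\ne\emptyset$.
\item[(c)] $k\mu\in C_c^+(K)$, $k\mu$ vanishes off $\operatorname{supp}\mu*U_0$, and $k\mu>0$ on $\operatorname{supp}\mu$.
\item[(d)] \emph{(Symmetry)} $k(z,y)=k(y,z)$, and $\int k\mu\,d\sigma=\int k\sigma\,d\mu$.
\item[(e)] \emph{(Translation)} ${}_x(k\mu)=k(\delta_{\bar x}*\mu)$, and $\delta_{\bar x}*\mu\in M_c^+$ has total mass $\mu(K)$.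
\end{itemize}
\end{lemma}

\begin{proof}
(a) Continuity follows from (H2) and the continuity of the involution; the bounds hold because $\delta_{\bar z}*\delta_y$ is a probability measure. Finally $e\in\{\bar z*z\}$ and $\varphi(e)>0$.

(b) If $k(y,z)\ne0$, then $\varphi$ does not vanish identically on $\{\bar y*z\}$.

(c) The function $k\mu$ is continuous and nonnegative. If $k\mu(z)\ne0$, then $k(y,z)\ne0$ for some $y\in\operatorname{supp}\mu$, and $z\in\operatorname{supp}\mu*U_0$ by (b) and Lemma~\ref{lem:local}(a). If $z\in\operatorname{supp}\mu$, then $k(\cdot,z)$ is positive at the point $z$ of the support, so $k\mu(z)>0$.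

(d) By \eqref{eq:inv}, $k(y,z)=\varphi(\bar y*z)=\varphi^\vee(\bar z*y)=\varphi(\bar z*y)=k(z,y)$. Hence both integrals equal $\iint k(z,y)\,d\mu(z)\,d\sigma(y)$.

(e) The second claim is Lemma~\ref{lem:compact}(b). By \eqref{eq:conv}, associativity and (H4),
\begin{align*}
{}_xk_z(y)&=\int\varphi(\bar z*t)\,d(\delta_x*\delta_y)(t)=(\delta_{\bar z}*\delta_x*\delta_y)(\varphi)=\int\varphi(u*y)\,d(\delta_{\bar z}*\delta_x)(u)\\
&=\int k(\bar u,y)\,d(\delta_{\bar z}*\delta_x)(u)=\int k(v,y)\,d(\delta_{\bar x}*\delta_z)(v).
\end{align*}
Fix $y$ and integrate with respect to $\mu(dz)$. On the left Fubini's theorem gives $\int k\mu\,d(\delta_x*\delta_y)={}_x(k\mu)(y)$. On the right the function $k(\cdot,y)=k_y$ lies in $C_c(K)$, so \eqref{eq:conv} gives $(\delta_{\bar x}*\mu)(k(\cdot,y))=k(\delta_{\bar x}*\mu)(y)$.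
\end{proof}

\begin{lemma}\label{lem:numbers}
Let $\varphi\in\Phi_{U_0}$.
\begin{itemize}
\item[(a)] On $C_c(K)$ the functional $(\,\cdot:\varphi)$ is finite, nonnegative, monotone, subadditive and positively homogeneous, and $(f:\varphi)=0$ if $f\le0$.
\item[(b)] On $C_c^+(K)$ the functional $[\,\cdot:\varphi]$ is nonnegative and superadditive. If $f,h\in C_c^+(K)$ and $h=1$ on $\operatorname{supp}f$, then $[f:\varphi]\le\|f\|_\infty(h:\varphi)<\infty$.
\item[(c)] The inequalities \eqref{eq:subsuper} hold.
\item[(d)] Let $f,g\in C_c^+(K)$ with $g\ne0$. Then $(g:\varphi)>0$, and $(f:\varphi)\le c(f,g)\,(g:\varphi)$ with a constant $c(f,g)<\infty$ that does not depend on $\varphi$.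
\end{itemize}
\end{lemma}

\begin{proof}
(a) By Lemma~\ref{lem:translates}(b), $\max(f,0)\le\sum_ic_i\;{}_{x_i}\varphi=k\bigl(\sum_ic_i\delta_{\bar x_i}\bigr)$ for suitable $x_i$ and $c_i$, so $f$ has a covering. A covering of $f$ covers every smaller function; the sum of coverings of $f_1$ and $f_2$ covers $f_1+f_2$; for $t>0$, $\mu$ covers $f$ if and only if $t\mu$ covers $tf$; and $\mu=0$ covers every $f\le0$.

(b) The measure $0$ is a packing, and the sum of packings of $f_1$ and $f_2$ is a packing of $f_1+f_2$. Let $\mu$ be a packing of $f$ and $\sigma$ a covering of $h$. By Lemma~\ref{lem:kernel}(c), $f\ge k\mu>0$ on $\operatorname{supp}\mu$, so $\operatorname{supp}\mu\subset\operatorname{supp}f$. By symmetry,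
\begin{equation}\label{eq:weak}
\mu(K)=\int h\,d\mu\le\int k\sigma\,d\mu=\int k\mu\,d\sigma\le\|f\|_\infty\,\sigma(K).
\end{equation}

(c) Translation is an average, so it preserves inequalities between functions. If $k\mu\ge f$, then $k(\delta_{\bar x}*\mu)={}_x(k\mu)\ge{}_xf$ by Lemma~\ref{lem:kernel}(e), and $\delta_{\bar x}*\mu$ has the mass of $\mu$. The same line holds with both inequality signs reversed.

(d) If $g\le k\mu$, then $\|g\|_\infty\le\|\varphi\|_\infty\mu(K)$, so $(g:\varphi)\ge\|g\|_\infty/\|\varphi\|_\infty>0$. With $x_i,c_i$ as in Lemma~\ref{lem:translates}(b), parts (a) and (c) give $(f:\varphi)\le\sum_ic_i({}_{x_i}g:\varphi)\le\sum_ic_i\,(g:\varphi)$. Put $c(f,g)=\sum_ic_i$.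
\end{proof}

\section{Covering and packing numbers agree asymptotically}\label{sec:duality}

We prove one inequality in each direction. The first carries out the duality argument of Section~\ref{sec:idea}. The error in ``$f(y)$ is close to $f(z)$'' is additive, and an additive error is fatal where $f$ is small. We make room for it by lowering the function: for $g\in C_c^+(K)$ and $\varepsilon>0$ let $g_\varepsilon=\max(g-\varepsilon,0)$.

\begin{lemma}[From coverings to packings]\label{lem:A}
Let $g\in C_c^+(K)$ and $\varepsilon>0$. There is $U\in\mathcal N$ such that $(g_\varepsilon:\varphi)\le[g:\varphi]$ for all $\varphi\in\Phi_U$.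
\end{lemma}

\begin{proof}
Choose $U$ by Lemma~\ref{lem:local}(b) for $C=\operatorname{supp}g$, $F=g$ and $\varepsilon$. Let $\varphi\in\Phi_U$, and assume $g_\varepsilon\ne0$, since otherwise the left side is $0$.

\emph{The dual solution.} The Hahn--Banach theorem says that if $p$ is a subadditive, positively homogeneous real functional on a real vector space, then every linear functional on a subspace that is dominated by $p$ has a linear extension to the whole space that is dominated by $p$. Take $p=(\,\cdot:\varphi)$ on $C_c(K)$. The functional $tg_\varepsilon\mapsto tp(g_\varepsilon)$ on $\mathbb Rg_\varepsilon$ is dominated by $p$: it equals $p$ for $t\ge0$, and $tp(g_\varepsilon)\le0\le p(tg_\varepsilon)$ for $t<0$. So there is a linear functional $\nu\le p$ on $C_c(K)$ with $\nu(g_\varepsilon)=(g_\varepsilon:\varphi)$. If $f\ge0$, then $-\nu(f)=\nu(-f)\le(-f:\varphi)=0$; thus $\nu$ is a positive Radon measure. Since $k_z=k\delta_z$, we have $\nu(k_z)\le(k_z:\varphi)\le1$, and by symmetry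
\begin{equation}\label{eq:dual}
\int k(y,z)\,d\nu(y)\le1\qquad(z\in K).
\end{equation}

\emph{The packing.} Let $\mu=g_\varepsilon\nu\in M_c^+$, so that $\mu(K)=(g_\varepsilon:\varphi)$. We claim that
\[
k(y,z)\,g_\varepsilon(y)\le k(y,z)\,g(z)\qquad(y,z\in K).
\]
This holds if the left side is $0$. Otherwise $y\in\operatorname{supp}g$ and $k(y,z)\ne0$, so $|g(y)-g(z)|\le\varepsilon$ by Lemma~\ref{lem:kernel}(b) and the choice of $U$, and $g_\varepsilon(y)=g(y)-\varepsilon\le g(z)$. Integrating with respect to $\nu(dy)$ and using \eqref{eq:dual}, we get $k\mu(z)\le g(z)$ for all $z$. Hence $[g:\varphi]\ge\mu(K)$.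
\end{proof}

Once a Haar measure exists, \eqref{eq:sandwich} gives $[f:\varphi]\le(f:\varphi)$ for every $\varphi$. Before that, we have to prove an approximate form by hand. The estimate \eqref{eq:weak} is sharp only for functions that are nearly constant. To improve it we reverse the step above: a dual solution multiplied by $f$ is almost a packing, so a packing divided by $f$ should almost satisfy \eqref{eq:dual}. To be able to divide, we raise $f$ to $f+\delta h$.

\begin{lemma}[Packings are bounded by coverings]\label{lem:B}
Let $f,h\in C_c^+(K)$ with $h=1$ on $\operatorname{supp}f$, and let $\delta,\varepsilon>0$. There is $U\in\mathcal N$ such that $[f:\varphi]\le(1+\varepsilon\|f\|_\infty)\,(f+\delta h:\varphi)$ for all $\varphi\in\Phi_U$.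
\end{lemma}

\begin{proof}
Let $S=\operatorname{supp}f$, $f'=f+\delta h$ and $F=1/\max(f',\delta)$. Then $F$ is continuous and positive on $K$, and $F=1/f'$ on $S$ because $f'\ge\delta$ there. Also $Ff\le1$: on $S$ we have $Ff=f/(f+\delta)$, and $f=0$ off $S$. Choose $U$ by Lemma~\ref{lem:local}(b) for $S$, $F$ and $\varepsilon$, and let $\varphi\in\Phi_U$. Let $\mu$ be a packing of $f$. As in the proof of Lemma~\ref{lem:numbers}(b), $\operatorname{supp}\mu\subset S$. Put $\mu'=F\mu\in M_c^+$. If $y\in S$ and $k(y,z)\ne0$, then $F(y)\le F(z)+\varepsilon$, so for all $z\in K$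
\[
k\mu'(z)=\int_Sk(y,z)F(y)\,d\mu(y)\le(F(z)+\varepsilon)\,k\mu(z)\le(F(z)+\varepsilon)f(z)\le1+\varepsilon\|f\|_\infty .
\]
Let $\sigma$ be a covering of $f'$. Since $f'F=1$ on $S$, symmetry gives
\[
\mu(K)=\int f'\,d\mu'\le\int k\sigma\,d\mu'=\int k\mu'\,d\sigma\le(1+\varepsilon\|f\|_\infty)\,\sigma(K).
\]
Take the infimum over $\sigma$ and the supremum over $\mu$.
\end{proof}

\begin{remark}\label{rem:sym}
For a bump $\varphi$ that is not symmetric, \eqref{eq:inv} shows that the transposed kernel $(z,y)\mapsto k(y,z)$ is the kernel of $\varphi^\vee$. Then \eqref{eq:dual} holds for the kernel of $\varphi^\vee$, and the argument compares coverings by $\varphi$ with packings by $\varphi^\vee$. The assumption $\varphi=\varphi^\vee$ makes both refer to the same bump.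
\end{remark}

Lowering or raising $f$ costs a small multiple of $(h:\varphi)$. This number may be unbounded as $\varphi\to e$, but Lemma~\ref{lem:numbers}(d) bounds it relative to $(f:\varphi)$.

\begin{proposition}\label{prop:dual}
Let $0\ne f\in C_c^+(K)$ and $\eta>0$. There is $U\in\mathcal N$ such that
\[
(1-\eta)\,(f:\varphi)\le[f:\varphi]\le(1+\eta)\,(f:\varphi)\qquad(\varphi\in\Phi_U).
\]
\end{proposition}

\begin{proof}
Fix $h\in C_c^+(K)$ with $h=1$ on $\operatorname{supp}f$, and let $c=c(h,f)$. Choose $\varepsilon,\delta>0$ with $\varepsilon c\le\eta$ and $(1+\varepsilon\|f\|_\infty)(1+\delta c)\le1+\eta$. Let $U$ be the intersection of the neighborhoods given by Lemma~\ref{lem:A} for $g=f$ and by Lemma~\ref{lem:B}, and let $\varphi\in\Phi_U$; both lemmas apply to $\varphi$. Since $f\le f_\varepsilon+\varepsilon h$,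
\[
(f:\varphi)\le(f_\varepsilon:\varphi)+\varepsilon(h:\varphi)\le[f:\varphi]+\eta\,(f:\varphi),
\]
which is the first inequality, and
\[
[f:\varphi]\le(1+\varepsilon\|f\|_\infty)\bigl((f:\varphi)+\delta(h:\varphi)\bigr)\le(1+\eta)\,(f:\varphi).\qedhere
\]
\end{proof}

\section{Existence}\label{sec:exist}

To pass to the limit we normalize by a fixed function, which keeps the numbers bounded. We do not yet know that the normalized numbers converge, so we take the limit along an ultrafilter. Recall that every family of sets with the finite intersection property is contained in an ultrafilter, and that for an ultrafilter $\mathcal U$ on an index set $\mathcal N$ every bounded family $(a_U)_{U\in\mathcal N}$ of real numbers has a unique limit $a=\lim_{\mathcal U}a_U$, characterized by $\{U:|a_U-a|<\eta\}\in\mathcal U$ for all $\eta>0$. This limit is linear, and $\lim_{\mathcal U}a_U\le\lim_{\mathcal U}b_U$ if $\{U:a_U\le b_U\}\in\mathcal U$.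

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Fix $0\ne f_0\in C_c^+(K)$, and choose $\varphi_U\in\Phi_U$ for each $U\in\mathcal N$. The tails $T_V=\{U\in\mathcal N:U\subset V\}$, $V\in\mathcal N$, are nonempty and satisfy $T_V\cap T_{V'}=T_{V\cap V'}$, so there is an ultrafilter $\mathcal U$ on $\mathcal N$ that contains all of them. Note that $\varphi_U\in\Phi_V$ for $U\in T_V$. For $f\in C_c^+(K)$ put
\[
I(f)=\lim_{\mathcal U}\frac{(f:\varphi_U)}{(f_0:\varphi_U)},\qquad J(f)=\lim_{\mathcal U}\frac{[f:\varphi_U]}{(f_0:\varphi_U)} .
\]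
By Lemma~\ref{lem:numbers}(b) and (d), the denominators are positive and the quotients are bounded by $c(f,f_0)$ and by $\|f\|_\infty c(h,f_0)$, where $h\in C_c^+(K)$ equals $1$ on $\operatorname{supp}f$. So both limits exist in $[0,\infty)$.

We have $I=J$. For $f\ne0$ and $\eta>0$ the inequalities of Proposition~\ref{prop:dual} hold for $\varphi_U$ with $U$ in a tail, so $(1-\eta)I(f)\le J(f)\le(1+\eta)I(f)$, and $\eta$ is arbitrary. For $f=0$, Lemma~\ref{lem:numbers}(a) and (b) give $I(0)=J(0)=0$.

By Lemma~\ref{lem:numbers}, $I$ is subadditive and positively homogeneous and $J$ is superadditive. Hence $I=J$ is additive on $C_c^+(K)$. Every real $f\in C_c(K)$ is a difference $f_1-f_2$ with $f_1,f_2\in C_c^+(K)$, and $I(f_1)-I(f_2)$ depends only on $f$: if $f_1-f_2=g_1-g_2$, apply additivity to $f_1+g_2=g_1+f_2$. So $I$ extends to a positive linear functional on $C_c(K)$, that is, a positive Radon measure. It is nontrivial because $I(f_0)=1$. For $f\in C_c^+(K)$ and $x\in K$, \eqref{eq:subsuper} gives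
\[
I({}_xf)\le I(f)=J(f)\le J({}_xf)=I({}_xf).
\]
Thus $I({}_xf)=I(f)$ on $C_c^+(K)$, and by linearity for all real or complex $f\in C_c(K)$.
\end{proof}

\section{Positivity, uniqueness and the adjoint relation}\label{sec:props}

We prove Theorem~\ref{thm:props}. Let $\omega$ be a left Haar measure.

\subsection*{Positivity}

Let $0\ne g\in C_c^+(K)$. For $f\in C_c^+(K)$, Lemma~\ref{lem:translates}(b) and invariance give $\omega(f)\le\sum_ic_i\,\omega({}_{x_i}g)=\sum_ic_i\,\omega(g)$. If $\omega(g)=0$, then $\omega=0$, which is excluded.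

\subsection*{The bounds in (b)}

Let $\varphi\in\Phi_{U_0}$ and $\mu\in M_c^+$. For $z\in\operatorname{supp}\mu$ the function $k_z=k\delta_z$ vanishes off the compact set $\operatorname{supp}\mu*U_0$, so Fubini's theorem applies with the restriction of $\omega$ to this set:
\[
\omega(k\mu)=\int\omega({}_{\bar z}\varphi)\,d\mu(z)=\omega(\varphi)\,\mu(K).
\]
Hence $\omega(\varphi)\mu(K)\le\omega(f)$ for every packing $\mu$ of $f$, and $\omega(\varphi)\mu(K)\ge\omega(f)$ for every covering. This is \eqref{eq:sandwich}.

Let $f\ne0$ and $\eta>0$, and write $\alpha\le1\le\beta$ for the two quotients in (b). Apply Proposition~\ref{prop:dual} with $\eta'=\eta/(1+\eta)$. For $\varphi\in\Phi_U$ it gives $\alpha\ge(1-\eta')\beta$, hence $\alpha\ge1-\eta'\ge1-\eta$ and $\beta\le1/(1-\eta')=1+\eta$. Thus $(f:\varphi)\omega(\varphi)\to\omega(f)$ as $\varphi\to e$. The same holds for $g\ne0$, with $\omega(g)>0$, and dividing the two relations gives the limit formula.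

\subsection*{Uniqueness and the right Haar measure}

The right side of the limit formula does not involve $\omega$. So if $\omega'$ is a second left Haar measure and $0\ne g\in C_c^+(K)$ is fixed, then $\omega'(f)/\omega'(g)=\omega(f)/\omega(g)$ for all $f\in C_c^+(K)$, and $\omega'=(\omega'(g)/\omega(g))\,\omega$. The formula also shows that the limit defining $I$ in Section~\ref{sec:exist} is an ordinary limit as $\varphi\to e$, equal to $\omega(f)/\omega(f_0)$ for every choice of the bumps $\varphi_U$ and of the ultrafilter.

By \eqref{eq:inv}, $(f^x)^\vee(y)=f(\bar y*x)=f^\vee(\bar x*y)$, that is, $(f^x)^\vee={}_{\bar x}(f^\vee)$. In particular $f^x\in C_c(K)$ for $f\in C_c(K)$, and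
\[
\omega^\vee(f^x)=\omega\bigl({}_{\bar x}(f^\vee)\bigr)=\omega(f^\vee)=\omega^\vee(f).
\]
This completes the proofs of (a) and (b).

\subsection*{The adjoint relation (c)}

In a group, (c) is invariance applied to the product $f\cdot{}_{\bar x}g$. In a hypergroup the translate of a product is not the product of the translates: on $D_\theta$ with $\theta<1$ the product $1_{\{e\}}1_{\{a\}}$ is $0$, while ${}_a1_{\{e\}}(a)\cdot{}_a1_{\{a\}}(a)=\theta(1-\theta)$. What we can do is move a translation across the kernel, by Lemma~\ref{lem:kernel}(d) and (e). We therefore replace $f$ and $g$ by functions of the form $k\mu$.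

Both sides of (c) are bilinear in $(f,g)$, so we may assume $f,g\in C_c^+(K)$. For $\varphi\in\Phi_{U_0}$ put
\[
Tf=\frac{k(f\omega)}{\omega(\varphi)},\qquad\text{that is,}\qquad Tf(v)=\frac1{\omega(\varphi)}\int k(y,v)f(y)\,d\omega(y),
\]
and define $Tg$ in the same way. Since $f\omega,g\omega\in M_c^+$, both functions lie in $C_c^+(K)$.

\emph{Step 1: $\int{}_x(Tf)\,g\,d\omega=\int f\;{}_{\bar x}(Tg)\,d\omega$.} Let $\rho=\delta_{\bar x}*(f\omega)\in M_c^+$. By Lemma~\ref{lem:kernel}(e), then (d), then \eqref{eq:conv},
\[
\int{}_x(Tf)\,g\,d\omega=\frac1{\omega(\varphi)}\int k\rho\,d(g\omega)=\frac1{\omega(\varphi)}\int k(g\omega)\,d\rho=\rho(Tg)=\int Tg(\bar x*z)\,f(z)\,d\omega(z).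
\]

\emph{Step 2: approximation.} Let $C=\operatorname{supp}f\cup\operatorname{supp}g$, and fix $h\in C_c^+(K)$ with $h=1$ on $C*U_0$. This set contains $C$, because $e\in U_0$ and $\{y*e\}=\{y\}$. Let $\varepsilon>0$, let $U$ be the intersection of the neighborhoods given by Lemma~\ref{lem:local}(b) for $(C,f,\varepsilon)$ and $(C,g,\varepsilon)$, and let $\varphi\in\Phi_U$. By symmetry and invariance, $\int k(y,v)\,d\omega(y)=\omega({}_{\bar v}\varphi)=\omega(\varphi)$, so
\[
Tf(v)-f(v)=\frac1{\omega(\varphi)}\int k(y,v)\,\bigl(f(y)-f(v)\bigr)\,d\omega(y).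
\]
Suppose $k(y,v)\ne0$. If $y\in C$, then $|f(y)-f(v)|\le\varepsilon$ by the choice of $U$. If $v\in C$, the same holds because $k(v,y)=k(y,v)\ne0$. If neither point lies in $C$, then $f(y)=f(v)=0$. Hence $|Tf-f|\le\varepsilon$ on $K$. Both $Tf$ and $f$ vanish off $C*U_0$, by Lemma~\ref{lem:kernel}(c), so $|Tf-f|\le\varepsilon h$. The argument applies verbatim to $g$ and gives $|Tg-g|\le\varepsilon h$.

Translation preserves these bounds: $|{}_x(Tf)-{}_xf|\le\varepsilon\,{}_xh$ and $|{}_{\bar x}(Tg)-{}_{\bar x}g|\le\varepsilon\,{}_{\bar x}h$. With Step~1,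
\[
\Bigl|\int{}_xf\,g\,d\omega-\int f\;{}_{\bar x}g\,d\omega\Bigr|\le\varepsilon\Bigl(\int{}_xh\,g\,d\omega+\int f\;{}_{\bar x}h\,d\omega\Bigr).
\]
The function $h$ does not depend on $\varepsilon$, so the left side is $0$. This proves (c) and Theorem~\ref{thm:props}.

\begin{remark}[Where the axioms enter]\label{rem:axioms}
Axiom (H3) is used only in Lemma~\ref{lem:compact}(a), and there in the form (H3$'$). Associativity is used in Lemma~\ref{lem:reversal} and Lemma~\ref{lem:kernel}(e). That $\delta_x*\delta_y$ has mass one is what keeps the mass of a covering or packing fixed under translation. The rule $(\delta_x*\delta_y)^\vee=\delta_{\bar y}*\delta_{\bar x}$ makes the kernel symmetric. The implication $e\in\{x*y\}\Rightarrow x=\bar y$ confines the kernel to a neighborhood of the diagonal (Lemmas~\ref{lem:reversal} and~\ref{lem:local}), and the converse implication makes it positive on the diagonal. Without the converse, Theorem~\ref{thm:props}(a) fails: for $\theta=0$ in Example~\ref{ex:basic}(ii) we have ${}_af(e)={}_af(a)=f(a)$, so $\delta_a$ is an invariant measure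 that vanishes on $1_{\{e\}}$.
\end{remark}

\begin{thebibliography}{1}

\bibitem{sub}
\emph{Substitution of open subhypergroups},
\texttt{https://projecteuclid.org/\allowbreak journalArticle/\allowbreak Download?\allowbreak urlId=\allowbreak 10.14492\%2Fhokmj\%2F1381412491},
doi:10.14492/hokmj/1381412491.

\end{thebibliography}
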